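# Complete axiomatizable categories are locally presentable

## 1. Sets with at least two elements

Let $\mathcal E$ be the category of all sets with at least two elements and all maps between them. It is a full subcategory of the category of sets, cut out by one first-order sentence, $\exists x\,\exists y\,\neg(x=y)$. Let us try to form directed colimits in it.

Take an infinite regular cardinal $\mu$, the set $A=\{0,1\}$ and the constant map $e:A\to A$ with value $0$. Put a copy of $A$ at every ordinal $i<\mu$, let $D_{ii}=\mathrm{id}$ and $D_{ij}=e$ for $i<j<\mu$. Since $ee=e$, this is a diagram. In the category of sets its colimit is a single point, because one step after any stage both elements have become $0$. A single point is not an object of $\mathcal E$. Could the diagram have a different colimit inside $\mathcal E$?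

Suppose $(c_i:A\to C)_{i<\mu}$ is a colimit in $\mathcal E$. For $i<j$ we have $c_i=c_je$, hence $c_ie=c_jee=c_je=c_i$. This holds for every index, in particular $c_je=c_j$, and so $c_i=c_je=c_j$. All $c_i$ are therefore one map $c$ with $ce=c$. The maps $e:A\to A$, one for each $i$, also form a cocone, because $ee=e$; so there is $r:C\to A$ with $rc=e$. From $crc=ce=c$ and the uniqueness in the universal property of $C$ we get $cr=\mathrm{id}_C$. Then $r$ is injective, and $r=rcr=er$ is constant. So $C$ has at most one element, a contradiction.

Thus $\mathcal E$ lacks some $\mu$-directed colimits for every regular $\mu$; raising the degree of directedness does not help. On the other hand, $\mathcal E$ is also poor in limits: it has no terminal object, since there are at least four maps from $\{0,1\}$ to any object. This suggests asking whether the absence of limits is to blame. If the models of a theory do have all limits, must their directed colimits behave well, at least for a large enough degree of directedness?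

## 2. Infinitary theories and presentable objects

Throughout, $\lambda$ is an infinite regular cardinal.

**Definition (signatures and structures).** A $\lambda$-ary signature $\Sigma$ consists of a set of sorts, a set of operation symbols and a set of relation symbols. An operation symbol $\sigma$ has a type $\prod_{t\in R}s_t\to s$, a relation symbol $\rho$ has a type $\prod_{t\in R}s_t$, where the $s_t$ and $s$ are sorts and $|R|<\lambda$. A $\Sigma$-structure $A$ consists of sets $A_s$ (possibly empty), operations $\sigma_A:\prod_{t\in R} A_{s_t}\to A_s$ and relations $\rho_A\subseteq\prod_{t\in R} A_{s_t}$. A homomorphism is a sort-respecting family of maps preserving all operations and relations. The category of $\Sigma$-structures and homomorphisms is $\mathbf{Str}\,\Sigma$. We write $|A|=\sum_s|A_s|$, and $|\Sigma|$ for the number of sorts and symbols.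

Homomorphisms preserve relations but need not reflect them. A substructure of $A$ is a sort-wise subset closed under the operations, always with the restricted relations; a homomorphism into $A$ whose values lie in a substructure is then a homomorphism into that substructure.

**Definition (the language $L_\lambda$).** Atomic formulas are equations between terms and formulas $\rho(t_r)_{r\in R}$. Formulas are built from atomic ones by negation, conjunctions and disjunctions of fewer than $\lambda$ formulas, and quantification over fewer than $\lambda$ variables. A theory $T$ is a set of sentences, and $\mathbf{Mod}\,T$ is the full subcategory of $\mathbf{Str}\,\Sigma$ on the models of $T$. A category is axiomatizable if it is equivalent to some $\mathbf{Mod}\,T$ (for some $\lambda$, $\Sigma$, $T$).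

For instance, with $\lambda=\omega_1$ and a binary relation symbol $<$, the sentence $\forall (x_n)_{n<\omega}\,\neg\bigwedge_n x_{n+1}<x_n$ says that there is no infinite descending sequence.

**Definition (directed diagrams, presentable objects).** Let $\pi$ be a regular cardinal. A poset is $\pi$-directed if each of its subsets of size $<\pi$ has an upper bound. A $\pi$-directed diagram is one indexed by a $\pi$-directed poset. An object $B$ of a category is $\pi$-presentable if $\mathrm{Hom}(B,-)$ preserves $\pi$-directed colimits. Explicitly: whenever $(d_i:D_i\to S)_{i\in I}$ is a colimit of a $\pi$-directed diagram, every $f:B\to S$ is $d_if'$ for some $i$ and some $f':B\to D_i$, and if $d_if'=d_if''$, then $D_{ik}f'=D_{ik}f''$ for some $k\ge i$.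

In the category of sets, $B$ is $\pi$-presentable exactly when $|B|<\pi$. If $|B|<\pi$, one collects the fewer than $\pi$ indices needed for the single elements of $B$ and takes an upper bound. Conversely, $B$ is the $\pi$-directed union of its subsets of size $<\pi$, and if $\mathrm{id}_B$ factors through one of them, then $|B|<\pi$.

**Definition (locally presentable).** A category is locally $\pi$-presentable if it is cocomplete and has a set of $\pi$-presentable objects such that every object is a $\pi$-directed colimit of objects from this set. It is locally presentable if this holds for some regular $\pi$.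

The question, taken from "Locally Presentable and Accessible Categories" (https://github.com/lclem/librarian), is whether every complete axiomatizable category is locally presentable. The answer is known to be affirmative under Vopěnka's principle, and also if there exist arbitrarily large compact cardinals. We shall prove it in ZFC, with no such assumption. From now on fix $\lambda,\Sigma,T$ and put $\mathcal K=\mathbf{Mod}\,T$.

**Theorem A.** Suppose that for some regular $\mu\ge\lambda$ every $\mu$-directed diagram in $\mathcal K$ has a colimit in $\mathcal K$ (not assumed to be computed as in $\mathbf{Str}\,\Sigma$). Let $\chi$ be a cardinal with $\chi^{<\mu}=\chi\ge\mu+|\Sigma|+|T|$, and put $\nu=2^\chi$, $\kappa'=\nu^+$. Then $\mathcal K$ is closed under $\kappa'$-directed colimits in $\mathbf{Str}\,\Sigma$. Moreover, every object of $\mathcal K$ is a $\kappa'$-directed colimit in $\mathcal K$ of models of cardinality $\le\nu$, and these models are $\kappa'$-presentable in $\mathcal K$.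

**Theorem B.** If $\mathcal K$ is complete, then $\mathcal K$ is cocomplete and locally $\kappa'$-presentable with $\kappa'=\bigl(2^{2^{\lambda+|\Sigma|+|T|}}\bigr)^+$.

Since completeness and local presentability are invariant under equivalence, Theorem B says that every complete axiomatizable category is locally presentable. Section 10 contains a third theorem, which characterizes accessibility among axiomatizable categories.

## 3. Theories without sorts, and a theory on $\omega_1$

**No sorts.** If $\Sigma$ has no sorts, its only symbols are relation symbols of empty type, that is, propositional letters. A structure is the set of its true letters, and there is a homomorphism $A\to B$, then a unique one, exactly when $A\subseteq B$. So $\mathcal K$ is a small poset. Limits are infima, and if all infima exist, the supremum of $Z$ is the infimum of the set of all upper bounds of $Z$; so $\mathcal K$ is cocomplete. Take a regular $\mu>|\mathcal K|$ and a $\mu$-directed diagram $D:I\to\mathcal K$. For each of the at most $|\mathcal K|$ values of $D$ choose an index with that value, and let $i^*$ be an upper bound of the chosen indices. Then $D_i\le D_{i^*}$ for all $i\in I$, so $D_{i^*}$ is the colimit.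 Hence every object is $\mu$-presentable: if $x\le\sup D=D_{i^*}$, then $x\le D_{i^*}$. So $\mathcal K$ is locally $\mu$-presentable. Two features will return: colimits are obtained from limits of all cocones, and a small part of a highly directed diagram has an upper bound $i^*$ inside the diagram.

Even here, colimits in $\mathcal K$ need not be those of $\mathbf{Str}\,\Sigma$. Take letters $P_n$ $(n<\omega)$ and $Q$, $\lambda=\omega_1$ and the single axiom $\bigl(\bigwedge_nP_n\bigr)\to Q$. Models are closed under intersections, so $\mathcal K$ is complete. The chain of models $\{P_0,\dots,P_{n-1}\}$ has as its union the non-model $\{P_n: n<\omega\}$, while its supremum in $\mathcal K$ contains $Q$. This chain is only $\omega$-directed. An $\omega_1$-directed union of models is a model: if it contains all $P_n$, then one member of the diagram contains all $P_n$, hence $Q$.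

**The first approach.** So a sensible plan is to show that a complete $\mathcal K$ is closed under $\lambda$-directed colimits in $\mathbf{Str}\,\Sigma$. Quantifiers defeat this plan.

Let $\lambda=\omega_1$ and let $\Sigma$ have one sort, a constant $0$, a unary operation $S$, an operation $\sup$ taking $\omega$ arguments, a unary relation $U$ and a relation $Q$ of empty type. Write $x\le y$ for $\sup(x,y,y,y,\dots)=y$ and $x<y$ for $x\le y\wedge\neg(x=y)$. The theory $T$ says: $\le$ is a linear order with least element $0$; $x<S(x)$, and $x<y$ implies $S(x)\le y$; $\sup(x_n)$ is the least upper bound of the $x_n$; there is no infinite strictly descending sequence; every $\{z: z\le x\}$ is countable, that is, $\forall x\,\exists (y_n)_{n<\omega}\,\forall z\,(z\le x\to\bigvee_n z=y_n)$; and finally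
$$(\forall x\,U(x))\to Q .$$

In a model the order is a well-order with countable proper initial segments. It is not countable: otherwise the supremum of all its elements would be a largest element $m$, contradicting $m<S(m)$. So the part of a model without $U,Q$ is a copy of $(\omega_1;0,{+1},\sup)$, and conversely this is a model of the axioms other than the last. A homomorphism between two copies is the unique isomorphism, by transfinite induction: it preserves $0$ and successors, and each countable limit ordinal is the supremum of a sequence of smaller ordinals. So $\mathcal K$ is equivalent to the poset of pairs $(U,Q)$, where $U\subseteq\omega_1$, $Q$ is a truth value, and $U=\omega_1$ forces $Q$ to be true; the order is inclusion and implication. It is closed under componentwise infima: if an intersection of sets $U$ is $\omega_1$, each of them is $\omega_1$, so each $Q$ is true. Hence $\mathcal K$ is complete.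

Now consider the models $A_\alpha=(\alpha,\text{false})$ for $\alpha<\omega_1$, with the identity of $\omega_1$ as transition maps. The index poset $\omega_1$ is $\omega_1$-directed. The colimit in $\mathbf{Str}\,\Sigma$ is $(\omega_1,\text{false})$, which violates the last axiom. The colimit in $\mathcal K$ is $(\omega_1,\text{true})$. So a complete $\mathcal K$ need not be closed under $\lambda$-directed colimits in $\mathbf{Str}\,\Sigma$. We must pass to a higher degree of directedness. By Section 1 this cannot suffice by itself: completeness has to enter the argument about directed colimits.

## 4. Directed colimits of structures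

We first need a usable criterion for colimits in $\mathbf{Str}\,\Sigma$. For a tuple $y=(y_t)$ in $D_i$ we write $d_i(y)$ for the tuple $(d_i(y_t))$.

**Lemma 1.** Let $D:I\to\mathbf{Str}\,\Sigma$ be a $\lambda$-directed diagram with transition maps $D_{ij}$. A cocone $(d_i:D_i\to S)$ in $\mathbf{Str}\,\Sigma$ is a colimit if and only if

1. the maps $d_i$ are jointly surjective in each sort;
2. $d_i(x)=d_j(y)$ implies $D_{ik}(x)=D_{jk}(y)$ for some $k\ge i,j$;
3. $x\in\rho_S$ implies $x=d_i(y)$ for some $i$ and some $y\in\rho_{D_i}$.

*Proof.* **Step 1: the conditions suffice.** Assume (1)–(3) and let $(e_i:D_i\to E)$ be a cocone. By (1) the only possible map is $h(d_i(x))=e_i(x)$. It is well defined: if $d_i(x)=d_j(y)$, take $k$ as in (2); then $e_i(x)=e_kD_{ik}(x)=e_kD_{jk}(y)=e_j(y)$. Let $x=(x_t)_{t\in R}$ be a tuple in $S$ with $|R|<\lambda$. Write $x_t=d_{i_t}(y_t)$, take $k\ge i_t$ for all $t$ and put $y=(D_{i_tk}(y_t))_t$; then $x=d_k(y)$. Hence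
$$h\sigma_S(x)=hd_k(\sigma_{D_k}(y))=e_k(\sigma_{D_k}(y))=\sigma_E(e_k(y))=\sigma_E(h(x)).$$
If $x\in\rho_S$, then by (3) $x=d_i(y)$ with $y\in\rho_{D_i}$, so $h(x)=e_i(y)\in\rho_E$. So $h$ is a homomorphism.

**Step 2: the conditions are necessary.** It is enough to construct one cocone with (1)–(3); by Step 1 it is a colimit, and any other colimit is isomorphic to it. Let $S_s$ be the colimit of the sets $(D_i)_s$, with maps $d_i$; directed colimits of sets satisfy (1) and (2). As in Step 1, each tuple of fewer than $\lambda$ elements of $S$ is $d_k(y)$ for some $k$ and $y$. Put $\sigma_S(d_k(y))=d_k(\sigma_{D_k}(y))$. For well-definedness let $d_k(y)=d_l(z)$. For each coordinate $t$ some index identifies $y_t$ with $z_t$; let $m$ be an upper bound of these indices and of $k,l$. Then $D_{km}(y)=D_{lm}(z)$, so $D_{km}(\sigma(y))=\sigma(D_{km}(y))=\sigma(D_{lm}(z))=D_{lm}(\sigma(z))$ and $d_k(\sigma(y))=d_l(\sigma(z))$. Put $\rho_S=\bigcup_kd_k[\rho_{D_k}]$. Then the $d_k$ are homomorphisms and (3) holds. $\square$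

## 5. Elementary submodels closed under short sequences

The main device is to cut every object in sight down to a small piece that still knows which formulas hold. Elementary submodels of $H(\theta)$ do this simultaneously for diagrams, colimits and maps.

**Formulas.** Regard $\forall$ and $\bigvee$ as abbreviations in terms of $\neg,\exists,\bigwedge$. Replacing $\exists V\psi$ by $\exists V(\psi\wedge\bigwedge_{v\in V}v=v)$, we may assume that $V\subseteq FV(\psi)$ for each subformula $\exists V\psi$ of a sentence of $T$, where $FV$ is the set of free variables. (With empty sorts allowed, a quantified variable matters even if it does not occur in $\psi$; now it occurs.) Let $\Phi$ be the set of subformulas of sentences of $T$. As $\lambda$ is regular, induction shows that a formula has fewer than $\lambda$ free variables and fewer than $\lambda$ subformulas, so $|\Phi|\le|T|+\lambda$.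

For a structure $A$ let $\mathrm{Sat}_A$ be the function that assigns to $\varphi\in\Phi$ the set of all sort-respecting assignments $c:FV(\varphi)\to A$ with $A\models\varphi[c]$. For example, if $A=\{a,b\}$ and $\varphi$ is $\neg(x=y)$, then $\mathrm{Sat}_A(\varphi)$ consists of the two assignments $(x,y)\mapsto(a,b)$ and $(x,y)\mapsto(b,a)$. We use $\mathrm{Sat}_A$ as a parameter, so that satisfaction of infinitary formulas never has to be analyzed inside $H(\theta)$.

**Set theory.** For an uncountable regular $\theta$, $H(\theta)$ is the set of all sets whose transitive closure has size $<\theta$; it satisfies all axioms of ZFC except possibly the power set axiom. Below, $\theta$ is always so large that all sets under consideration lie in $H(\theta)$. If $N\prec(H(\theta),\in)$ is an elementary submodel and a property with parameters from $N$ is satisfied by some object of $H(\theta)$, then it is satisfied by some object of $N$; in particular, what is definable in $H(\theta)$ from parameters in $N$ lies in $N$. We write $\tau^{<\pi}=\sup_{\rho<\pi}\tau^\rho$, over cardinals $\rho<\pi$.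

**Definition (suitable submodel).** Let $\pi\ge\lambda$ be regular, let $\tau\ge\lambda+|\Sigma|+|T|$ be a cardinal with $\tau^{<\pi}=\tau$, and let $p$ be a set. An elementary submodel $N\prec(H(\theta),\in)$ is $(\pi,\tau)$-suitable for $p$ if

* (S1) $|N|=\tau$ and $\tau\subseteq N$;
* (S2) $p,\Sigma,\Phi\in N$, and all sorts, all symbols and all elements of $\Phi$ lie in $N$;
* (S3) every function from an ordinal $<\pi$ into $N$ belongs to $N$.

Here $\pi\le\tau$, since otherwise $\tau^{<\pi}\ge\tau^\tau>\tau$. Several parameters are handled by letting $p$ be the tuple of them. For $\pi=\omega$, condition (S3) is automatic, because a finite sequence of elements of $N$ is definable from its entries. For $\pi=\omega_1$ it is a real restriction: a countable $N$ can never satisfy it, since there are uncountably many functions $\omega\to\{0,1\}$. The least $\tau$ with $\tau^{\omega}=\tau\ge 2$ is $2^{\aleph_0}$.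

**Lemma 2.** For $\pi,\tau,p$ as above and every $Y\subseteq H(\theta)$ with $|Y|\le\tau$ there is a $(\pi,\tau)$-suitable $N$ for $p$ with $Y\subseteq N$.

*Proof.* By the Löwenheim–Skolem theorem choose $N_0\prec H(\theta)$ of size $\tau$ that contains $Y\cup\tau\cup\Phi\cup\{p,\Sigma,\Phi\}$ and all sorts and symbols. Given $N_\alpha\prec H(\theta)$ of size $\tau$, there are at most $\pi\cdot\tau^{<\pi}=\tau$ functions from ordinals $<\pi$ into $N_\alpha$, and they lie in $H(\theta)$. Choose $N_{\alpha+1}\prec H(\theta)$ of size $\tau$ containing $N_\alpha$ and all these functions. At limits $\alpha<\pi$ take unions; the union of an elementary chain is again elementary in $H(\theta)$, and its size is $\tau$ because $\pi\le\tau$. Put $N=\bigcup_{\alpha<\pi}N_\alpha$. A function from an ordinal $<\pi$ into $N$ has all its values in one $N_\alpha$, since $\pi$ is regular, and so it belongs to $N_{\alpha+1}\subseteq N$. $\square$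

Let $N$ be $(\pi,\tau)$-suitable. Three facts will be used all the time.

* (F1) Every subset of $N$ of size $<\pi$ is an element of $N$, as the range of a function from an ordinal $<\pi$ into $N$.
* (F2) Every function $f$ into $N$ whose domain is a subset of $N$ of size $<\pi$ is an element of $N$. If $e$ enumerates the domain of $f$ by an ordinal $<\pi$, then $e$ and $fe$ are in $N$, and $f$ is definable from them.
* (F3) Every $x\in N$ with $|x|\le\tau$ is a subset of $N$: by elementarity $N$ contains a bijection $|x|\to x$, and $|x|\subseteq\tau\subseteq N$.

By (F3), $FV(\varphi)\subseteq N$ for $\varphi\in\Phi$, and the index set $R$ of the type of each symbol is a subset of $N$. For a structure $A\in N$ put $A\cap N=(A_s\cap N)_s$. It has at most $\tau$ elements in each of at most $\tau$ sorts, so $|A\cap N|\le\tau$.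

**Lemma 3.** Let $N$ be $(\pi,\tau)$-suitable with $A,\mathrm{Sat}_A\in N$. Then $A\cap N$ is a substructure of $A$, and for all $\varphi\in\Phi$ and all assignments $c:FV(\varphi)\to A\cap N$,
$$A\cap N\models\varphi[c]\iff A\models\varphi[c].$$
In particular, $A\cap N\models T$ if and only if $A\models T$.

*Proof.* **Step 1: closure under operations.** Let $\sigma$ be an operation symbol and $a$ a tuple in $A\cap N$ of its type. The tuple is a function on a subset $R$ of $N$ with $|R|<\lambda\le\pi$, so $a\in N$ by (F2). Also $\sigma_A\in N$, hence $\sigma_A(a)\in N$.

**Step 2: the equivalence, by induction on $\varphi$.** For atomic $\varphi$ it holds because $A\cap N$ is a substructure with restricted relations, so terms have the same values in both structures. The cases $\neg$ and $\bigwedge$ are immediate from the induction hypothesis. Let $\varphi=\exists V\psi$. If $A\cap N\models\varphi[c]$, choose an extension $d:FV(\psi)\to A\cap N$ of $c$ with $A\cap N\models\psi[d]$; by the induction hypothesis $A\models\psi[d]$, so $A\models\varphi[c]$. Conversely, let $A\models\varphi[c]$. Then some $d\in\mathrm{Sat}_A(\psi)$ extends $c$. The parameters $\mathrm{Sat}_A$, $\psi$ and $c$ are in $N$, the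 last one by (F2). By elementarity there is such a $d$ in $N$. Since its domain $FV(\psi)$ is a subset of $N$, its values are in $N$. So $d$ is an assignment into $A\cap N$, and the induction hypothesis gives $A\cap N\models\psi[d]$.

The last sentence of the lemma is the case of sentences $\varphi\in T\subseteq\Phi$. $\square$

For example, let $\lambda=\pi=\omega$, $\tau=\aleph_0$, let $T$ be the theory of dense linear orders without endpoints and $A=\mathbb R$. Then $\mathbb R\cap N$ is a countable dense linear order without endpoints.

The next lemma restricts a whole colimit diagram to $N$.

**Lemma 4.** Let $\pi\ge\lambda$ be regular, $D:I\to\mathcal K$ a $\pi$-directed diagram and $(d_i:D_i\to S)$ its colimit in $\mathbf{Str}\,\Sigma$. Let $N$ be $(\pi,\tau)$-suitable with $I$, $D$, $i\mapsto\mathrm{Sat}_{D_i}$, $S$, $(d_i)_i$, $\mathrm{Sat}_S$ in $N$. Put $J=I\cap N$ and $D^N_j=D_j\cap N$ for $j\in J$. Then $J$ is $\pi$-directed, the $D^N_j$ with the restrictions of the $D_{jj'}$ form a diagram $D^N:J\to\mathcal K$, and $(d_j|:D_j^N\to S\cap N)_{j\in J}$ is its colimit in $\mathbf{Str}\,\Sigma$.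

*Proof.* **Step 1: the diagram.** We check that $D^N$ makes sense. A subset of $J$ of size $<\pi$ is an element of $N$ by (F1). It has an upper bound in $I$, hence by elementarity one in $J$. So $J$ is $\pi$-directed. For $j\in J$ the structure $D_j$ and $\mathrm{Sat}_{D_j}$ are in $N$, so $D_j^N\models T$ by Lemma 3, and $S\cap N$ is a substructure of $S$. As $D_{jj'}$ and $d_j$ are in $N$, they map elements of $N$ to elements of $N$, so they restrict.

**Step 2: the colimit.** We verify (1)–(3) of Lemma 1. For (1), let $x\in S_s\cap N$. There are $i\in I$ and $y\in(D_i)_s$ with $d_i(y)=x$, and by elementarity we can take $i,y\in N$. For (2), let $d_j(y)=d_{j'}(y')$ with $j,j',y,y'\in N$. Some $k\ge j,j'$ in $I$ satisfies $D_{jk}(y)=D_{j'k}(y')$, hence some $k\in J$ does. For (3), let $x\in\rho_S$ have all its entries in $N$. Then $x\in N$ by (F2), so by elementarity there are $i\in J$ and $y\in\rho_{D_i}$ with $y\in N$ and $d_i(y)=x$. The index set of $y$ is a subset of $N$, so the entries of $y$ are in $N$, and $y\in\rho_{D_i^N}$. $\square$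

For example, let $\lambda=\pi=\omega$, $T=\emptyset$ in the empty one-sorted signature, $\tau=\aleph_0$, and write $\mathbb R$ as the directed union of its finite subsets. Then $J$ consists of the finite subsets of $\mathbb R\cap N$ (by (F1) and (F3)), $D^N_j=j$, and the colimit is $\mathbb R\cap N$.

## 6. Completeness produces colimits

We now show that a complete $\mathcal K$ is cocomplete, imitating the poset argument of Section 3: a colimit is an initial cocone. For a small diagram $F:\mathcal D\to\mathcal K$ let $\mathrm{Coc}(F)$ be the category of cocones of $F$ in $\mathcal K$; a morphism from $(a_d:Fd\to A)$ to $(b_d:Fd\to B)$ is a homomorphism $u:A\to B$ with $ua_d=b_d$ for all $d$. A set $W$ of objects of a category is weakly initial if every object receives a morphism from a member of $W$. For instance, in the category $\mathcal E$ of Section 1 the single object $\{0,1\}$ is weakly initial but not initial.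

**Lemma 5.** $\mathrm{Coc}(F)$ has a small weakly initial set.

*Proof.* Let $\tau=2^{\lambda+|\Sigma|+|T|+\sum_d|Fd|}$; then $\tau^{<\lambda}=\tau$. Given a cocone $(a_d:Fd\to A)$, let $Y$ be the union of the images, so $|Y|\le\tau$. By Lemma 2 there is a $(\lambda,\tau)$-suitable $N$ for $(A,\mathrm{Sat}_A)$ with $Y\subseteq N$. By Lemma 3, $A\cap N$ is a model of $T$ of size $\le\tau$. The $a_d$ take values in this substructure, so they form a cocone with vertex $A\cap N$, and the inclusion is a morphism from it to the given cocone. Hence the cocones whose vertices belong to a representative set of the models of size $\le\tau$ form a weakly initial set. $\square$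

**Lemma 6.** A complete, locally small category $\mathcal C$ with a small weakly initial set has an initial object.

*Proof.* This is Freyd's argument. Let $P$ be the product of the weakly initial set. Composing with projections shows that $P$ has a morphism to every object. Let $e:E\to P$ be the joint equalizer of all endomorphisms of $P$; it exists, since these form a set. Through $e$, the object $E$ also has a morphism to every object. For uniqueness, let $u,v:E\to Q$ have equalizer $w:W\to E$, and choose $t:P\to W$. Then $ewt$ is an endomorphism of $P$, so $ewte=\mathrm{id}_Pe=e$. As $e$ is monic, $wte=\mathrm{id}_E$. Hence $u=uwte=vwte=v$. $\square$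

**Lemma 7.** The projection $\mathrm{Coc}(F)\to\mathcal K$ creates all limits that exist in $\mathcal K$. If $\mathcal K$ is complete, it is cocomplete.

*Proof.* **Step 1: creation of limits.** Consider a diagram of cocones $(a^\varepsilon_d:Fd\to A^\varepsilon)_d$ whose vertices have a limit $p_\varepsilon:L\to A^\varepsilon$ in $\mathcal K$. For fixed $d$ the $a_d^\varepsilon$ form a cone over the diagram of vertices, since the morphisms of the diagram are cocone morphisms. So there is a unique $l_d:Fd\to L$ with $p_\varepsilon l_d=a_d^\varepsilon$ for all $\varepsilon$. For $u:d\to d'$ in $\mathcal D$ we have $p_\varepsilon l_{d'}F(u)=a^\varepsilon_{d'}F(u)=a^\varepsilon_d=p_\varepsilon l_d$, so $l_{d'}F(u)=l_d$. Thus $(l_d)$ is a cocone, the only one on $L$ for which the $p_\varepsilon$ are cocone morphisms. It is a limit: if cocone morphisms $q_\varepsilon$ from $(b_d:Fd\to Q)$ form a cone over the diagram, the unique homomorphism $q:Q\to L$ with $p_\varepsilon q=q_\varepsilon$ satisfies $p_\varepsilon qb_d=q_\varepsilon b_d=a^\varepsilon_d$, so $qb_d=l_d$.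

**Step 2: cocompleteness.** If $\mathcal K$ is complete, $\mathrm{Coc}(F)$ is complete by Step 1. It is locally small, and by Lemma 5 it has a small weakly initial set. By Lemma 6 it has an initial object, which is a colimit of $F$. $\square$

## 7. A map back from the colimit in $\mathcal K$

Assume from now on that every $\mu$-directed diagram in $\mathcal K$ has a colimit in $\mathcal K$, where $\mu\ge\lambda$ is regular. For complete $\mathcal K$ this holds with $\mu=\lambda$ by Lemma 7. By Section 3 these colimits can differ from those in $\mathbf{Str}\,\Sigma$.

Let $X$ be the colimit of a directed diagram $D$ in $\mathbf{Str}\,\Sigma$ and $M$ its colimit in $\mathcal K$. There is a comparison homomorphism $X\to M$, and we would like it to be an isomorphism. The obvious move is to look for a homomorphism $M\to X$. This is where a direct attempt stops: the universal property of $M$ produces maps only into cocone vertices that are models, and whether $X$ is a model is the very question.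

Restricting to a small $N$ changes the situation. Let $B=X\cap N$ be the colimit of $D^N:J\to\mathcal K$ in $\mathbf{Str}\,\Sigma$, and now let $M$ be the colimit of $D^N$ in $\mathcal K$. If $J=I\cap N$ is smaller than the degree of directedness of $I$, it has an upper bound $i^*\in I$. Then the model $D_{i^*}$ is the vertex of a cocone on $D^N$, and we get $M\to D_{i^*}\to X$. If the composite landed in $B$, we would have a map $M\to B$ back. However, $M$ may a priori have elements that do not come from the $D_j^N$, and nothing yet says that their images in $X$ lie in $N$. The remedy is a second cocone with a model as vertex, whose vertex lies in $N$ by construction. If $X$ is injectively mapped to a model $C$ by a map in $N$, then $C\cap N$ is such a vertex; comparing in $C$, we shall see that the image of $M$ lies in $N$.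

Let $\chi$ be as in Theorem A, that is, $\chi^{<\mu}=\chi\ge\mu+|\Sigma|+|T|$, and put $\kappa=\chi^+$. Then $\kappa>\mu$.

**Proposition 8.** Let $X$ be the colimit in $\mathbf{Str}\,\Sigma$ of a $\kappa$-directed diagram $D:I\to\mathcal K$. If there is a homomorphism $\eta:X\to C$ with $C\in\mathcal K$ and all $\eta_s$ injective, then $X\in\mathcal K$.

*Proof.* Let $d_i:D_i\to X$ be the colimit maps and $c_i=\eta d_i:D_i\to C$.

**Step 1: restricting to a small diagram with an upper bound.** Choose, by Lemma 2, a $(\mu,\chi)$-suitable $N$ containing $I$, $D$, $i\mapsto\mathrm{Sat}_{D_i}$, $X$, $(d_i)_i$, $\mathrm{Sat}_X$, $C$, $\mathrm{Sat}_C$, $\eta$. By Lemma 4 with $\pi=\mu$ (a $\kappa$-directed poset is $\mu$-directed), $J=I\cap N$ is $\mu$-directed and $B:=X\cap N$ is the colimit of $D^N:J\to\mathcal K$ in $\mathbf{Str}\,\Sigma$. Since $|J|\le\chi$ and $I$ is $\chi^+$-directed, $J$ has an upper bound $i^*\in I$.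

**Step 2: three cocones on $D^N$ in $\mathcal K$.** These will be compared by means of the universal property of the colimit in $\mathcal K$.

* $(\alpha)$ has vertex $D_{i^*}$ and components $D_j^N\subseteq D_j\xrightarrow{D_{ji^*}}D_{i^*}$.
* $(\beta)$ has vertex $C\cap N$ and components $c_j|:D_j^N\to C\cap N$. Here $C\cap N\in\mathcal K$ by Lemma 3, and $c_j$ maps elements of $N$ to elements of $N$ because $c_j=\eta d_j\in N$.
* $(\gamma)$ has vertex $C$ and components $D_j^N\subseteq D_j\xrightarrow{c_j}C$.

The map $c_{i^*}$ is a cocone morphism $(\alpha)\to(\gamma)$, because $c_{i^*}D_{ji^*}=c_j$. The inclusion $\iota:C\cap N\to C$ is a cocone morphism $(\beta)\to(\gamma)$.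

**Step 3: a homomorphism $g:M\to X$ whose image in $C$ lies in $N$.** Let $(m_j:D_j^N\to M)$ be the colimit of $D^N$ in $\mathcal K$; it exists because $J$ is $\mu$-directed. There are cocone morphisms $g_0:M\to D_{i^*}$ to $(\alpha)$ and $h:M\to C\cap N$ to $(\beta)$. Both $c_{i^*}g_0$ and $\iota h$ are cocone morphisms from $M$ to $(\gamma)$, so
$$c_{i^*}g_0=\iota h. \tag{1}$$
Put $g=d_{i^*}g_0:M\to X$. Then $\eta g=\eta d_{i^*}g_0=c_{i^*}g_0=\iota h$, so $\eta(g(z))\in N$ for every element $z$ of $M$.

**Step 4: $g(z)\in N$.** This is where injectivity is used. Let $z$ have sort $s$. The element $\eta_s(g(z))$ is in $N$ and in the image of $\eta_s\in N$. By elementarity there is $x\in X_s\cap N$ with $\eta_s(x)=\eta_s(g(z))$. Since $\eta_s$ is injective, $g(z)=x\in N$.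

So $g$ takes values in the substructure $B=X\cap N$ and gives a homomorphism $g':M\to B$.

**Step 5: $B\cong M$.** We show that $g'$ is inverse to the comparison map. Since $B$ is the colimit of $D^N$ in $\mathbf{Str}\,\Sigma$, there is a homomorphism $\eta_B:B\to M$ with $\eta_B\circ d_j|=m_j$ for all $j\in J$. As maps into $X$,
$$g'm_j=d_{i^*}g_0m_j=d_{i^*}D_{ji^*}|=d_j|. \tag{2}$$
Hence $g'\eta_B\circ d_j|=g'm_j=d_j|$ for all $j$, and so $g'\eta_B=\mathrm{id}_B$. Also $\eta_Bg'm_j=\eta_B\circ d_j|=m_j$ for all $j$, so $\eta_Bg'=\mathrm{id}_M$ by the universal property of $M$ in $\mathcal K$.

**Step 6: back to $X$.** Since $B\cong M\in\mathcal K$, we have $X\cap N=B\models T$. As $X,\mathrm{Sat}_X\in N$, Lemma 3 gives $X\models T$. $\square$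

The $\omega_1$ example of Section 3 shows that the directedness hypothesis cannot be lowered to $\lambda$. There, with $\mu=\lambda=\omega_1$, the colimit $X=(\omega_1,\text{false})$ of the chain of models $A_\alpha$ maps injectively to the model $C=(\omega_1,\text{true})$, by the identity on elements, and yet $X$ is not a model. The proof breaks in Step 1: $\omega_1\le\chi\subseteq N$, so $J=\omega_1=I$ has no upper bound in $I$.

## 8. Two submodels in succession: closure under $\kappa'$-directed colimits

Proposition 8 needs an injective homomorphism from $X$ to a model, and an arbitrary directed colimit $S$ does not come with one. But if $S$ is the colimit of a much more highly directed diagram, then the pieces $S\cap N$ do come with one: for $N$ of size $\nu$ and $I$ $\nu^+$-directed, an upper bound $i^*$ of $I\cap N$ gives a map $S\cap N\to D_{i^*}$, which splits the passage back to $S$ and is therefore injective. So we apply the restriction procedure twice, first with a large $N$ to obtain an injective map, then, inside Proposition 8, with a smaller one. This is why $\kappa'=(2^\chi)^+$ appears.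

**Proof of Theorem A, first part.** Recall $\kappa=\chi^+$, $\nu=2^\chi$ and $\kappa'=\nu^+$. Let $D:I\to\mathcal K$ be $\kappa'$-directed with colimit $(d_i:D_i\to S)$ in $\mathbf{Str}\,\Sigma$. We show $S\in\mathcal K$.

**Step 1: restricting to a $\kappa$-directed diagram of size $\nu$.** The cardinals below $\kappa$ are those $\le\chi$, so $\nu^{<\kappa}=\nu^\chi=2^{\chi\cdot\chi}=\nu$, and $\nu\ge\lambda+|\Sigma|+|T|$. By Lemma 2 there is a $(\kappa,\nu)$-suitable $N$ containing the data listed in Lemma 4. By Lemma 4 with $\pi=\kappa$, $J=I\cap N$ is $\kappa$-directed and $B:=S\cap N$ is the colimit in $\mathbf{Str}\,\Sigma$ of the $\kappa$-directed diagram $D^N:J\to\mathcal K$.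

**Step 2: an injective homomorphism from $B$ to a model.** As $|J|\le\nu$ and $I$ is $\nu^+$-directed, $J$ has an upper bound $i^*\in I$. The cocone $D_j^N\subseteq D_j\xrightarrow{D_{ji^*}}D_{i^*}$ induces a homomorphism $f:B\to D_{i^*}$ with $f\circ d_j|=D_{ji^*}|$. The composite $d_{i^*}f:B\to S$ is the inclusion $B\subseteq S$, because on $D_j^N$ it gives $d_{i^*}D_{ji^*}|=d_j|$ and the $d_j|$ are jointly surjective onto $B$. Hence $f$ is injective in each sort.

**Step 3: conclusion.** Proposition 8, applied to $X=B$, the $\kappa$-directed diagram $D^N$, $C=D_{i^*}\in\mathcal K$ and $\eta=f$, gives $B\in\mathcal K$. So $S\cap N\models T$, and $S\models T$ by Lemma 3.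

Thus $\mathcal K$ is closed under $\kappa'$-directed colimits in $\mathbf{Str}\,\Sigma$. As $\mathcal K$ is a full subcategory, these are also the colimits in $\mathcal K$.

## 9. Models of size at most $\nu$ are presentable and generate

**Proof of Theorem A, second part.** Note $\nu^{<\lambda}=\nu$, since $\lambda\le\chi$.

**Step 1: factorization through a stage.** We begin the proof that structures of size $\le\nu$ are $\kappa'$-presentable. Let $B$ be a structure with $|B|\le\nu$, let $(d_i:D_i\to S)$ be a colimit in $\mathbf{Str}\,\Sigma$ of a $\kappa'$-directed diagram, and let $f:B\to S$ be a homomorphism. For each element $b$ of $B$ there is an index from which $f(b)$ comes, by (1) of Lemma 1. An upper bound $i$ of these at most $\nu$ indices gives sort-respecting maps $f':B\to D_i$ with $d_if'=f$; these need not form a homomorphism, and we correct this at a later stage of the diagram.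

There are at most $|\Sigma|\cdot\nu^{<\lambda}+|\Sigma|\le\nu$ pairs $(\sigma,b)$ with $b$ a tuple in $B$ of the type of the operation symbol $\sigma$, and pairs $(\rho,b)$ with $b\in\rho_B$. For a pair $(\sigma,b)$ we have
$$d_i(f'(\sigma_B(b)))=f(\sigma_B(b))=\sigma_S(f(b))=\sigma_S(d_i(f'(b)))=d_i(\sigma_{D_i}(f'(b))),$$
so by (2) of Lemma 1 some $D_{ik}$ with $k\ge i$ identifies $f'(\sigma_B(b))$ with $\sigma_{D_i}(f'(b))$. For a pair $(\rho,b)$ we have $f(b)\in\rho_S$, so by (3) $f(b)=d_l(y)$ with $y\in\rho_{D_l}$. Each coordinate of $f'(b)$ is identified with the corresponding coordinate of $y$ at some index. The number of coordinates is $<\lambda$, so there is $k\ge i,l$ with $D_{ik}(f'(b))=D_{lk}(y)\in\rho_{D_k}$. Both properties persist at all later indices. Let $k$ be an upper bound of all these at most $\nu$ indices and of $i$. Then $D_{ik}f':B\to D_k$ is a homomorphism, and $d_kD_{ik}f'=d_if'=f$.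

**Step 2: essential uniqueness.** This is the second half of presentability. Let $f',f'':B\to D_i$ be homomorphisms with $d_if'=d_if''$. For each element $b$ of $B$ some $k_b\ge i$ has $D_{ik_b}f'(b)=D_{ik_b}f''(b)$. An upper bound $k$ of $i$ and the at most $\nu$ indices $k_b$ satisfies $D_{ik}f'=D_{ik}f''$.

So $B$ is $\kappa'$-presentable in $\mathbf{Str}\,\Sigma$. If $B\in\mathcal K$, it is $\kappa'$-presentable in $\mathcal K$, because by Section 8 the $\kappa'$-directed colimits in $\mathcal K$ are computed in $\mathbf{Str}\,\Sigma$.

**Step 3: every model is a $\kappa'$-directed colimit of models of size $\le\nu$.** Let $A\in\mathcal K$. Call a substructure $A'$ of $A$ $\Phi$-elementary if $A'\models\varphi[c]\iff A\models\varphi[c]$ for all $\varphi\in\Phi$ and $c:FV(\varphi)\to A'$. Such an $A'$ is a model of $T$. Every set $Y$ of at most $\nu$ elements of $A$ is contained in a $\Phi$-elementary substructure of size $\le\nu$: take a $(\lambda,\nu)$-suitable $N\supseteq Y$ for $(A,\mathrm{Sat}_A)$ and apply Lemma 3. Applied to unions of at most $\nu$ substructures of size $\le\nu$, this shows that the $\Phi$-elementary substructures of size $\le\nu$, ordered by inclusion, form a $\nu^+$-directed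 poset. Their union is $A$.

With the inclusions as maps they form a diagram in $\mathcal K$, and we check (1)–(3) of Lemma 1 for the inclusions into $A$. Condition (1) says that the union is $A$. Condition (2) holds because all maps are inclusions and the poset is directed. For (3), the fewer than $\lambda$ entries of a tuple $x\in\rho_A$ lie together in one of the substructures, whose relations are restricted from $A$. So $A$ is the colimit in $\mathbf{Str}\,\Sigma$, hence in $\mathcal K$. $\square$

Up to isomorphism there is only a set of models of size $\le\nu$.

**Proof of Theorem B.** Let $\mathcal K$ be complete. By Lemma 7 it is cocomplete, so the hypothesis of Theorem A holds with $\mu=\lambda$. Take $\chi=2^{\lambda+|\Sigma|+|T|}$; then $\chi^{<\lambda}=\chi\ge\lambda+|\Sigma|+|T|$. By Theorem A, with $\kappa'=(2^\chi)^+$, a representative set of the models of size $\le 2^\chi$ consists of $\kappa'$-presentable objects, and every object of $\mathcal K$ is a $\kappa'$-directed colimit of objects from this set. Together with cocompleteness, this says that $\mathcal K$ is locally $\kappa'$-presentable. $\blacksquare$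

## 10. Polyinitial cocones and accessibility

The colimit $M$ in Proposition 8 was used in two places only: to get equation (1), and to see that $\eta_Bg'$ is invertible. Something weaker than a colimit does both.

**Definition (polyinitial objects, polycolimits).** A category $\mathcal C$ has polyinitial objects if there is a class $\mathcal M$ of objects such that (i) every object receives a morphism from some $M\in\mathcal M$; (ii) for $M,M'\in\mathcal M$ and $u:M\to Q$, $v:M'\to Q$ there is an isomorphism $a:M\to M'$ with $u=va$. The category $\mathcal K$ has $\mu$-directed polycolimits if $\mathrm{Coc}(D)$ has polyinitial objects for every $\mu$-directed diagram $D$ in $\mathcal K$.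

If $\mathcal C$ has an initial object, $\mathcal M$ can be taken to consist of it alone. In the category of algebraically closed fields and field homomorphisms, let $\mathcal M$ consist of $\overline{\mathbb Q}$ and of one $\overline{\mathbb F}_p$ for each prime $p$. Then (i) holds, and in (ii) the two fields have the same characteristic, hence are equal, and $u$, $v$ have the same image in $Q$, namely the elements algebraic over the prime field; so $a=v^{-1}u$ works. It is not the case that $u=v$ in general.

**Definition (accessible).** A category is accessible if for some regular $\mu$ it has $\mu$-directed colimits and a set of $\mu$-presentable objects such that every object is a $\mu$-directed colimit of objects from this set.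

A wide pullback is the limit of a small family of morphisms with a common codomain.

**Theorem C.** Let $\mathcal K$ be axiomatizable.

1. $\mathcal K$ is locally presentable iff it is complete iff it is cocomplete.
2. $\mathcal K$ is accessible iff it has $\mu$-directed colimits for some regular $\mu$ iff it has $\mu$-directed polycolimits for some regular $\mu$.
3. If $\mathcal K$ has wide pullbacks, then $\mathcal K$ is accessible.

**Theorem A′.** Theorem A holds with "$\mu$-directed colimits in $\mathcal K$" weakened to "$\mu$-directed polycolimits in $\mathcal K$".

*Proof of Theorem A′.* The colimit hypothesis was used only in Proposition 8, for the object $M$. Keep Steps 1 and 2 of that proof.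

**Step 1: equation (1) again.** Let $\mathcal M$ be a class of polyinitial objects of $\mathrm{Coc}(D^N)$. Choose $M\in\mathcal M$ with a morphism $g_0:M\to(\alpha)$ and $M'\in\mathcal M$ with a morphism $h':M'\to(\beta)$. Apply (ii) to $c_{i^*}g_0:M\to(\gamma)$ and $\iota h':M'\to(\gamma)$. This gives a cocone isomorphism $a:M\to M'$ with $c_{i^*}g_0=\iota h'a$. Put $h=h'a$; then (1) holds.

**Step 2: $B\cong M$ again.** Let $(m_j)$ be the components of the cocone $M$. The rest of Step 3 and Step 4 of the proof of Proposition 8 give $g':M\to B$ as before. Since $B$ is the colimit of $D^N$ in $\mathbf{Str}\,\Sigma$, there is $\eta_B:B\to M$ with $\eta_B\circ d_j|=m_j$; equation (2) holds, and $g'\eta_B=\mathrm{id}_B$. The map $e=\eta_Bg'$ satisfies $em_j=\eta_B\circ d_j|=m_j$, so it is an endomorphism of the cocone $M$. By (ii) with $M'=M$, $u=e$ and $v=\mathrm{id}_M$, it is an isomorphism. So $\eta_B$ has the left inverse $g'$ and the right inverse $g'e^{-1}$. Hence $\eta_B$ is an isomorphism and $B\cong M\in\mathcal K$. Step 6 and Sections 8 and 9 are unchanged. $\square$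

*Proof of Theorem C.* All properties involved are invariant under equivalence, so let $\mathcal K=\mathbf{Mod}\,T$.

**Part (2).** An accessible category has $\mu$-directed colimits for some $\mu$, and a colimit is an initial cocone, so it has $\mu$-directed polycolimits. Conversely, let $\mathcal K$ have $\mu$-directed polycolimits. For a regular $\mu'\ge\mu$, every $\mu'$-directed diagram is $\mu$-directed, so $\mathcal K$ has $\mu'$-directed polycolimits; we may therefore assume $\mu\ge\lambda$. Theorem A′ with $\chi=2^{\mu+|\Sigma|+|T|}$, for which $\chi^{<\mu}=\chi$, shows that $\mathcal K$ has $\kappa'$-directed colimits, computed in $\mathbf{Str}\,\Sigma$, and that each object is a $\kappa'$-directed colimit of objects from a set of $\kappa'$-presentable ones. So $\mathcal K$ is accessible.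

**Part (1).** Complete implies locally presentable by Theorem B. A cocomplete $\mathcal K$ has $\lambda$-directed colimits, so Theorem A with $\mu=\lambda$ and $\chi=2^{\lambda+|\Sigma|+|T|}$ shows that it is locally $\kappa'$-presentable. Conversely, locally presentable categories are cocomplete by definition, and they are complete by Adámek–Rosický, *Locally Presentable and Accessible Categories*, 1.28.

**Part (3).** By (2) it suffices to find polyinitial objects in $\mathcal C=\mathrm{Coc}(D)$ for each $\lambda$-directed diagram $D$ in $\mathcal K$. By Lemma 7 the projection $\mathcal C\to\mathcal K$ creates wide pullbacks, so $\mathcal C$ has them. By Lemma 5, $\mathcal C$ has a small weakly initial set $W$.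

**Step 1: each slice has an initial object.** The idea is that slices turn wide pullbacks into products. Let $c$ be an object of $\mathcal C$. The slice $\mathcal C/c$ has products, namely the wide pullbacks over $c$ (the empty one being $\mathrm{id}_c$), and it has pullbacks, hence equalizers: the equalizer of $f,g:x\to y$ is the pullback of $(\mathrm{id},f),(\mathrm{id},g):x\to x\times y$. So $\mathcal C/c$ is complete. The set of all morphisms $w\to c$ with $w\in W$ is weakly initial in $\mathcal C/c$: an object $y\to c$ receives a morphism $w\to y$ with $w\in W$, and this is a morphism over $c$ from the composite $w\to y\to c$. By Lemma 6, $\mathcal C/c$ has an initial object $q_c:i_c\to c$. Let $\mathcal M$ be the class of all $i_c$. Then (i) holds by means of the $q_c$.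

**Step 2: every $f:y\to i_c$ is a split epimorphism.** This is the property of $i_c$ from which (ii) will follow. The object $q_cf:y\to c$ of $\mathcal C/c$ receives a morphism $s:i_c\to y$ over $c$. Then $fs$ is an endomorphism over $c$ of the initial object $q_c$, so $fs=\mathrm{id}$.

**Step 3: every endomorphism $a$ of $i_c$ is invertible.** This will turn maps in both directions into isomorphisms. By Step 2 there is $b:i_c\to i_c$ with $ab=\mathrm{id}$, and then $b'$ with $bb'=\mathrm{id}$. So $b$ has a left and a right inverse; it is invertible with inverse $a$, and $a$ is invertible.

**Step 4: condition (ii).** We obtain the required isomorphism from a pullback. Let $u:i_c\to Q$ and $v:i_{c'}\to Q$ have the pullback $p:P\to i_c$, $p':P\to i_{c'}$, so $up=vp'$. By Step 2, $p$ has a section $s$. Put $a=p's:i_c\to i_{c'}$. Then $va=vp's=ups=u$. Likewise a section $s'$ of $p'$ gives $a'=ps':i_{c'}\to i_c$. By Step 3, $a'a$ and $aa'$ are invertible, so $a$ has a left inverse and a right inverse and is an isomorphism. $\blacksquare$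

The condition in (2) is not automatic. The category $\mathcal E$ of Section 1 is $\mathbf{Mod}\,T$ for $T=\{\exists x\,\exists y\,\neg(x=y)\}$ in the empty one-sorted signature, so it is axiomatizable, and we saw that it has $\mu$-directed colimits for no $\mu$; hence it is not accessible. The computation made there, up to $rc=e$ and $cr=\mathrm{id}_C$, used only $ee=e$. It shows that idempotents split in any category with $\mu$-directed colimits for some regular $\mu$, and in $\mathcal E$ the constant endomap of a two-element set does not split.
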